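# Random integers are cheaper to build from 1's than Horner's schema in bases 2 and 3 allows

## 1. The theorem and what it asserts

For $n\ge 1$ let $\|n\|$ be the least number of 1's in an expression for $n$ built from 1's by addition and multiplication. Let $f(n)$ be the least number of 1's when the expression must come from Horner's schema with bases $2$ and $3$, mixed in any order (defined precisely below). For $k\ge2$ let $I_k=[2^{k-1},2^k-1]$ be the set of $k$-bit integers, and let
$$E_k=\mathbf E_{n\in I_k}\Bigl[\frac{f(n)}{\log_3 n}\Bigr],\qquad \tilde E_k=\mathbf E_{n\in I_k}\Bigl[\frac{\|n\|}{\log_3 n}\Bigr],$$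
with $n$ uniform in $I_k$.

**Theorem 1.** Let $c:=\liminf_k E_k$. There is $\gamma>0$ such that for every $\eta>0$ the set of $n$ with $\|n\|\le(c-\gamma+\eta)\log_3 n$ has natural density $1$. Moreover
$$\limsup_k\tilde E_k\le c-\gamma<c=\liminf_kE_k .$$
In particular, if both limits exist, then $\lim_k\tilde E_k<\lim_kE_k$.

Now the definitions. The **integer complexity** $\|n\|$ is illustrated by $6=(1+1)(1+1+1)$: five 1's, and four do not suffice, so $\|6\|=5$.

**Definition (mixed representation).** A *mixed binary-ternary representation* of $n\ge1$ consists of a length $\ell\ge1$, bases $t_0,\dots,t_{\ell-1}\in\{2,3\}$ in any order, and digits $d_i\in\{0,\dots,t_i-1\}$ with $d_{\ell-1}\ge1$, such that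
$$n=d_0+t_0\Bigl(d_1+t_1\bigl(d_2+\cdots+t_{\ell-2}\,d_{\ell-1}\bigr)\cdots\Bigr).$$
Write each nonzero digit $d$ as $d$ ones, omit zero digits with their plus sign, write $2=(1+1)$ and $3=(1+1+1)$, and keep all multiplications, even one by a leading digit $1$. This uses
$$\sum_{i=0}^{\ell-1}d_i+\sum_{i=0}^{\ell-2}t_i$$
ones, and $f(n)$ is the minimum of this quantity over all representations of $n$.

For example, $6=0+3\cdot2$ has $\ell=2$, $t_0=3$, $d_0=0$, $d_1=2$, and costs $2+3=5$. Other conventions for counting the ones change $f$ by at most an additive constant, which does not affect the limits.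

A mixed representation is a particular expression, so $f(n)\ge\|n\|$ and $E_k\ge\tilde E_k$. The question whether the inequality is strict in the limit, assuming that both limits exist, comes from "Integer Complexity and Mixed Binary-Ternary Representation" (https://drops.dagstuhl.de/storage/00lipics/lipics-vol248-isaac2022/LIPIcs.ISAAC.2022.29/LIPIcs.ISAAC.2022.29.pdf). It is known that $\lim E_k>3.120$ if the limit exists, while no lower bound on $\lim\tilde E_k$ better than $3$ is known. So one cannot separate the two limits by computing both of them; the proof has to take the unknown number $c$ and beat it. Accordingly $\gamma$ is positive but not computed: its existence comes out of a contradiction. Theorem 1 does not assume that the limits exist.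

A word on what the theorem does *not* say. It compares $\|n\|$, for almost all $n$, with the constant $c$, which is a liminf of *averages* of $f(n)/\log_3n$. A pointwise comparison with $f(n)$ follows only for a positive proportion of $n$. Let $q_k$ be the proportion of $n\in I_k$ with $f(n)\ge(c-\frac\gamma2)\log_3n$. Since $f(n)\le7\log_3n$ (see (F5) below), $E_k\le c-\frac\gamma2+7q_k$, so $\liminf q_k\ge\gamma/14$. As $\|n\|\le(c-\frac34\gamma)\log_3n$ for all but a proportion $o(1)$ of $I_k$, at least a proportion $\gamma/14-o(1)$ of the $k$-bit integers satisfy $f(n)-\|n\|\ge\frac\gamma4\log_3n$. To get this for almost all $n$ one would need a lower bound such as $f(n)\ge(c-\varepsilon)\log_3 n$ for almost all $n$, and nothing of that kind is proved here.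

## 2. Small values of $f$, and why a product can win

Stripping off the lowest digit gives $f(1)=1$, $f(2)=2$ (a single digit $2$ in base $3$), and for $n\ge3$
$$f(n)=\min\bigl\{2+(n\bmod2)+f(\lfloor n/2\rfloor),\ 3+(n\bmod3)+f(\lfloor n/3\rfloor)\bigr\}.$$
By hand:

| $n$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $f(n)$ | 1 | 2 | 4 | 4 | 5 | 5 | 6 | 6 | 7 | 7 | 8 | 7 |

The value $f(3)=4>3$ only reflects the convention that the multiplication by a leading $1$ is kept. A more honest example is $n=35$. Here $f(17)=\min\{3+f(8),5+f(5)\}=\min\{9,10\}=9$, so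
$$f(35)=\min\{3+f(17),\,5+f(11)\}=\min\{12,13\}=12 .$$
Dropping a leading factor $1$ turns $f(3)$ into $3$, leaves $f(2),f(5),f(8),f(11),f(17)$ at $2,5,6,8,9$, and so again gives $12$. But $35=5\cdot7$ and $\|5\|\le5$, $\|7\|\le6$, so $\|35\|\le11$. Horner's schema only multiplies by $2$ and $3$; a general expression may multiply by any cheap number. Theorem 1 turns this into a gain for almost all $n$.

## 3. Blocks of digits and their excess

**Notation.** $|x|:=\log_3x$ for $x>0$, and $\#S$ is the number of elements of a set $S$. Put $\alpha:=\log_32\approx0.6309$ and $\mathcal P:=\{2^u3^v:u,v\ge0\}$. The letters $C,C',C''$ in bounds of the form $C\log(\cdot)$ denote constants.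

**Definition (words and $H_P$).** For a word $\tau=(t_1,\dots,t_m)\in\{2,3\}^m$ with product $P$ and an integer $n\ge0$, put $n^{(0)}=n$, $\delta_j=n^{(j-1)}\bmod t_j$, $n^{(j)}=\lfloor n^{(j-1)}/t_j\rfloor$. The pair $(t_j,\delta_j)$ is the $j$-th *step*, and $C_\tau(n)=\sum_j(t_j+\delta_j)$. For $P\in\mathcal P$ let $H_P(n)$ be the minimum of $C_\tau(n)$ over all words $\tau$ with product $P$; $H_1=0$.

The $\delta_j$ are the mixed-radix digits of $n\bmod P$. So $C_\tau(n)$ depends only on $n\bmod P$, and $n^{(m)}=\lfloor n/P\rfloor$.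

*Example: $P=6$.* The words are $(2,3)$ and $(3,2)$. For $n=0,\dots,5$ the first costs $5,6,6,7,7,8$ and the second $5,6,7,6,7,8$. Hence $H_6=5,6,6,6,7,8$, with mean $19/3$, while each word alone has mean $39/6$. The freedom to reorder the bases helps.

We use the following facts.

* (F1) $H_P(n)$ is an integer depending only on $n\bmod P$, and $0\le H_P\le5|P|$: a base-2 step costs at most $3\le5\alpha$, a base-3 step at most $5$.
* (F2) $H_{PQ}(n)\le H_P(n)+H_Q(\lfloor n/P\rfloor)$: concatenate optimal words.
* (F3) $f(n)\le H_P(n)+f(\lfloor n/P\rfloor)$ if $n\ge P$: prepend the digits of an optimal word to an optimal representation of $\lfloor n/P\rfloor\ge1$.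
* (F4) A representation with bases $t_0,\dots,t_{\ell-1}$ costs $C_\tau(n)+d$, where $\tau=(t_0,\dots,t_{\ell-2})$ has product $P$ and $d=\lfloor n/P\rfloor\in\{1,2\}$ is the leading digit. So $P\le n<3P$ and $|P|>|n|-1$.
* (F5) $f(n)\le3\log_2n+1$ by base 2 alone ($\lfloor\log_2n\rfloor$ steps of cost at most $3$, leading digit $1$). Since $3\log_2n=\frac3\alpha|n|\le4.76|n|$, we get $c\le3/\alpha<5$, and $\|n\|\le f(n)\le7|n|$ for $n\ge2$ because $1\le2.24\,\alpha\le 2.24|n|$.
* (F6) If $n$ is uniform modulo a multiple of $PQ$, then $n\bmod P$ and $\lfloor n/P\rfloor\bmod Q$ are independent and uniform: write $n\bmod PQ=a+Pb$ with $0\le a<P$, $0\le b<Q$.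

From now on $\mu$ and $\mathbf E$ without subscript refer to $n$ uniform modulo a multiple of all relevant moduli.

**Definition (excess).** $X_P(n):=H_P(n)-c|P|$ and $Z_P(\lambda):=\mathbf E\,3^{-\lambda X_P}$ for $\lambda\ge0$.

A negative $X_P$ means that the block of digits is cheaper than $c$ per unit of $\log_3$; $Z_P$ rewards such blocks. For example $H_3=3,4,5$, so $Z_3(\lambda)=\frac13\bigl(3^{\lambda(c-3)}+3^{\lambda(c-4)}+3^{\lambda(c-5)}\bigr)$. By (F2) and (F6),
$$X_{PQ}(n)\le X_P(n)+X_Q(\lfloor n/P\rfloor),\qquad Z_{PQ}(\lambda)\ge Z_P(\lambda)Z_Q(\lambda).\tag{1}$$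

The first thing one would try is to find a block that is cheap on average. This is impossible.

**Observation 2.** For every $P\in\mathcal P$, $P>1$, we have $\limsup_kE_k\le\mathbf EH_P/|P|$. Hence $\mathbf EX_P\ge0$.

*Proof.* For large $k$ let $J$ be the largest integer with $kP^J\le2^{k-1}$. For $n\in I_k$, applying (F3) $J$ times gives $f(n)\le\sum_{j<J}H_P(\lfloor n/P^j\rfloor)+f(\lfloor n/P^J\rfloor)$. As $\lfloor n/P^J\rfloor<2^k/P^J<2kP$, the last term is $O(\log k)$. Each residue class mod $P^J$ has at most $2^{k-1}/P^J+1$ elements in $I_k$, so its probability is at most $(1+\frac1k)P^{-J}$. As $H_P\ge0$, the average of the sum is at most $(1+\frac1k)J\,\mathbf EH_P$. Now $J|P|\le(k-1)\alpha\le|n|$, and dividing by $|n|$ gives $E_k\le(1+\frac1k)\mathbf EH_P/|P|+O(\frac{\log k}k)$. $\square$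

For $P=2$ and $P=3$ the bound is $2.5/\alpha\approx3.962$ and $4$; for $P=6$ it is $\frac{19}3/(1+\alpha)\approx3.883$. So blocks bound $c$ from above but never beat it on average. Jensen's inequality $Z_P(\lambda)\ge3^{-\lambda\mathbf EX_P}$ has a right side that is at most $1$, so it tells us nothing. Any gain must come from *rare* cheap blocks.

## 4. Splitting $n=ab+r$, and the density of cheap factors this requires

Suppose that we have a set $\mathcal A\subset[A,2A)$ of integers that are cheaper than $c$ per unit of $\log_3$. Can almost every $n$ use one of them?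

First attempt: $n=ab$ exactly. Among $n\in[X,2X)$ at most $\sum_{a\in\mathcal A}(X/a+1)\le X\,\#\mathcal A/A+\#\mathcal A$ are divisible by some $a\in\mathcal A$. If $\#\mathcal A=A^{1-\kappa}$ with $\kappa>0$ and $A$ is a small power of $X$, this is $o(X)$. Rare cheap factors do not divide a typical $n$.

So allow a remainder: $n=ab+r$ with $0\le r<R$. The expected number of usable $a$ is now about $R\,\#\mathcal A/A$, so we need $R$ somewhat larger than $A/\#\mathcal A$. But $r$ may cost about $5|R|$. Suppose each $a$ saves an amount $y$ against $c|A|$, and $\#\mathcal A\ge A\,3^{-\lambda y}$. Taking $R\approx3^{2\lambda y}$, the remainder costs about $10\lambda y$. The trade is profitable when $10\lambda$ is well below $1$. So we need cheap numbers whose density loses only a *small power* $\lambda$ of $3^{\text{saving}}$. The function $Z_P$ measures exactly this.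

**Lemma 3 (extraction).** Let $P\in\mathcal P$ and $\lambda>0$ with $\zeta:=Z_P(\lambda)>1$. For all sufficiently large $q$, with $M=P^q$, there is $x>0$ with
$$3^{\lambda x}\mu(X_M=-x)\ \ge\ \frac{\zeta^q-1}{5q|P|+1}\ \ge\ 1 .$$

*Proof.* By (1), $Z_M(\lambda)\ge\zeta^q$. The values $X_M\ge0$ contribute at most $1$ to $\mathbf E3^{-\lambda X_M}$, so the negative values contribute at least $\zeta^q-1$. By (F1), $X_M$ takes at most $5q|P|+1$ values, so one negative value $-x$ contributes at least the stated fraction. The numerator grows exponentially in $q$, the denominator linearly. $\square$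

**Proposition 4.** For every $\lambda>0$ there is $P\in\mathcal P$ with $Z_P(\lambda)>1$.

**Corollary 5.** For every $\lambda>0$ there are $M\in\mathcal P$ with $M>1$, $x>0$ and a nonempty $W\subset\{0,\dots,M-1\}$ with $H_M(w)=c|M|-x$ for $w\in W$ and $\#W\ge M\,3^{-\lambda x}$.

*Proof from Proposition 4.* Take $P$ with $Z_P(\lambda)>1$. Since $Z_1=1$, $P>1$. Take $M$ and $x$ from Lemma 3 and $W=\{0\le w<M:X_M(w)=-x\}$. Then $\#W=M\mu(X_M=-x)\ge M3^{-\lambda x}$. $\square$

For large $\lambda$ the proposition is easy once $c>3$ is known: look at $Z_3$. The content is in small $\lambda$. Section 5 deduces Theorem 1 from Corollary 5; Sections 6 to 8 prove Proposition 4.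

## 5. Theorem 1 from cheap blocks of mild rarity

Fix $\lambda=\frac1{40}$ and $M,x,W$ from Corollary 5, and put
$$\gamma:=\frac{x}{2|M|}>0 .$$
As $H_M\ge0$, we have $x\le c|M|<5|M|$; in particular $\gamma\le c/2$, so $c-\gamma>0$.

**Step 1: the factors.** *This step builds many cheap numbers $a$ of one size, and computes what $n=ab+r$ costs.* For $J\ge1$ put
$$A=M^J,\qquad\mathcal A=\Bigl\{M^J+\sum_{j<J}w_jM^j:w_j\in W\Bigr\}\subset[A,2A),\qquad R=\lceil3^{2\lambda xJ}\rceil .$$
Then $\#\mathcal A=(\#W)^J\ge A\,3^{-\lambda xJ}$. For $a\in\mathcal A$ we have $\lfloor a/M^j\rfloor\bmod M=w_j$ for $j<J$ and $\lfloor a/M^J\rfloor=1$. Applying (F3) $J$ times, with $f(1)=1$,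
$$\|a\|\le f(a)\le J(c|M|-x)+1=c|A|-xJ+1 .$$
An integer $r$ with $1\le r<R$ satisfies $r<3^{2\lambda xJ}$, so by (F5) $\|r\|\le5|r|+1\le10\lambda xJ+1=\frac14xJ+1$. Moreover $|R|\le2\lambda xJ+1=\frac1{20}xJ+1\le\frac14|M|J+1$, so $R\le A$ for $J$ large.

Now suppose $a\in\mathcal A$, $r:=n\bmod a<R$ and $b:=\lfloor n/a\rfloor\ge1$. Then $n=ab+r$ (if $r=0$, drop it). Since $xJ=2\gamma|M|J=2\gamma|A|$,
$$\|n\|\le\|a\|+\|b\|+\tfrac14xJ+1\le c|A|-\tfrac34xJ+2+\|b\|=c|A|-\tfrac32\gamma|A|+2+\|b\| .$$
For $J$ large this gives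
$$\|n\|\le(c-\gamma)|A|+\|b\| .\tag{2}$$

**Step 2: almost every $n$ has many usable factors.** *This is a second-moment computation.* For a large integer $X$ choose $J=\lfloor|X|/(8|M|)\rfloor$, so that $X^{1/8}/M<A\le X^{1/8}$. For $n\in[X,2X)$ let
$$\rho(n)=\#\{a\in\mathcal A:n\bmod a<R\},\qquad\sigma=\sum_{a\in\mathcal A}\frac1a\ge\frac{\#\mathcal A}{2A},\qquad\bar\rho=R\sigma .$$
Then
$$\bar\rho\ge\tfrac12\,3^{2\lambda xJ}\,3^{-\lambda xJ}=\tfrac12\,3^{\lambda xJ}=\tfrac12A^{\lambda x/|M|},\qquad R\,\#\mathcal A\le2A\bar\rho .\tag{3}$$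
The exponent $\lambda x/|M|>0$ is fixed, so $\bar\rho$ grows like a power of $A$.

**Lemma 6.** $\rho(n)\ge\bar\rho/2$ for all but $o(X)$ integers $n\in[X,2X)$.

*Proof.* *First moment.* For each $a$ there are $R\le A\le a$ admissible residues, each met by $X/a+O(1)$ integers $n$. So $\sum_n\rho(n)=\sum_aR(X/a+O(1))=X\bar\rho+O(R\,\#\mathcal A)=X\bar\rho+O(A\bar\rho)=X\bar\rho(1+o(1))$.

*Second moment.* We have $\sum_n\rho(n)^2=\sum_{a,a'}\#\{n:n\bmod a<R,\ n\bmod a'<R\}$. The diagonal contributes $\sum_n\rho(n)=X\bar\rho(1+o(1))=o(X\bar\rho^2)$, as $\bar\rho\to\infty$. Let $a\ne a'$ and $g=\gcd(a,a')$. Residues $r,r'\in[0,R)$ are compatible only if $r\equiv r'\pmod g$, so at most $R(R/g+1)$ pairs are compatible. Each pair fixes $n$ modulo $aa'/g$, giving at most $Xg/(aa')+1$ values of $n$. Multiplying out, the count is at most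
$$\frac{XR^2}{aa'}+\frac{XRg}{aa'}+\frac{R^2}g+R\ \le\ \frac{XR^2}{aa'}+\frac{XRg}{aa'}+2R^2 .$$

* The first terms sum to at most $XR^2\sigma^2=X\bar\rho^2$.
* The last terms sum to at most $2R^2(\#\mathcal A)^2\le8A^2\bar\rho^2=o(X\bar\rho^2)$, since $A^2\le X^{1/4}$.
* For the middle terms, $g$ divides $a$ and $a'-a$, where $0<|a'-a|_{\rm abs}<A$ (ordinary absolute value). For given $a$ and $g$ there are at most $2A/g$ such $a'$. Therefore
$$\sum_{a\ne a'}\gcd(a,a')\le\sum_{a\in\mathcal A}\sum_{g\mid a}g\cdot\frac{2A}g\le2A\,\#\mathcal A\,D_A,\qquad D_A=\max_{1\le m<2A}d(m),$$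
with $d$ the divisor function. The classical bound $d(m)\le C_\varepsilon m^\varepsilon$ for every $\varepsilon>0$ gives $D_A=A^{o(1)}$. As $aa'\ge A^2$, the middle terms sum to at most $\frac{XR}{A^2}\,2A\,\#\mathcal A\,D_A\le4D_AX\bar\rho$. By (3), $D_A=o(\bar\rho)$, so this is $o(X\bar\rho^2)$.

So the mean of $\rho$ over $[X,2X)$ is $\bar\rho(1+o(1))$ and the mean of $\rho^2$ is at most $\bar\rho^2(1+o(1))$. The variance is $o(\bar\rho^2)$, and Chebyshev's inequality finishes the proof. $\square$

**Step 3: bootstrapping the constant.** *We still need to bound $\|b\|$.* We cannot use $f(b)\le(c+\eta)|b|$ for almost all $b$: the number $c$ is only a liminf of averages. Instead we start from the trivial constant $5$ and let (2) improve it repeatedly.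

For a constant $C$ let $\mathcal D(C)$ be the statement: for every $\eta>0$, the proportion $\beta_{C+\eta}(X)$ of integers $n\in[X,2X)$ with $\|n\|>(C+\eta)|n|$ tends to $0$ as $X\to\infty$ through the integers. By (F5), $\mathcal D(5)$ holds.

**Lemma 7.** If $C\ge c-\gamma$ and $\mathcal D(C)$ holds, then $\mathcal D(C')$ holds with $C'=C-\frac19\bigl(C-(c-\gamma)\bigr)$.

*Proof.* Let $\eta>0$. Call $b$ bad if $\|b\|>(C+\eta)|b|$. Let $a\in\mathcal A$, $0\le r<R$, $n=ab+r\in[X,2X)$. Then $b=\lfloor n/a\rfloor$ lies in $[X',2X'+2)$ with $X'=\lfloor X/a\rfloor\ge\frac12X^{7/8}-1$. So at most $X'\Delta+2$ such $b$ are bad, where $\Delta:=\sup_{Y\ge X^{7/8}/2-1}\beta_{C+\eta}(Y)\to0$ as $X\to\infty$. A triple $(a,r,b)$ determines $n$. Hence the number of pairs $(n,a)$ with $n\in[X,2X)$, $a\in\mathcal A$, $n\bmod a<R$ and $\lfloor n/a\rfloor$ bad is at most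
$$\sum_{a}R\Bigl(\frac{X\Delta}a+2\Bigr)=X\bar\rho\Delta+2R\,\#\mathcal A\le X\bar\rho\Delta+4A\bar\rho .$$
An $n$ with $\rho(n)\ge\bar\rho/2$ for which all $\rho(n)$ quotients are bad contributes at least $\bar\rho/2$ such pairs. So there are at most $2X\Delta+8A=o(X)$ such $n$. With Lemma 6: all but $o(X)$ integers $n\in[X,2X)$ admit $a\in\mathcal A$ with $n\bmod a<R$ and $b=\lfloor n/a\rfloor$ not bad. For these, use (2) and $|b|\le|n|-|a|\le|n|-|A|$ (note $C+\eta>0$):
$$\|n\|\le(c-\gamma)|A|+(C+\eta)(|n|-|A|)=(C+\eta)|n|-(C+\eta-c+\gamma)|A| .$$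
Here $C+\eta-c+\gamma\ge C-(c-\gamma)\ge0$, and $|A|\ge|X|/8-|M|\ge|n|/9$ for $X$ large. So $\|n\|\le(C'+\eta)|n|$. $\square$

**Step 4: conclusion.** *We iterate, then pass to density and averages.* Start from $C=5>c-\gamma$. Each application of Lemma 7 multiplies $C-(c-\gamma)$ by $8/9$. Given $\eta>0$, after finitely many applications $\mathcal D(C)$ holds with some $C\le c-\gamma+\eta/2$; applying it with $\eta/2$ in place of $\eta$ shows that the proportion of $n\in[X,2X)$ with $\|n\|>(c-\gamma+\eta)|n|$ tends to $0$. Thus $\mathcal D(c-\gamma)$ holds.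

For fixed $\eta$ let $\beta_i\to0$ be this proportion for $X=2^i$. The number of exceptions up to $N$ is at most $1+\sum_{2^i\le N}2^i\beta_i=o(N)$, so the exceptional set has natural density $0$. This is the first claim of Theorem 1. With $X=2^{k-1}$ we have $[X,2X)\cap\mathbb Z=I_k$. On the exceptional part use $\|n\|\le7|n|$. This gives $\tilde E_k\le c-\gamma+\eta+o(1)$ for every $\eta>0$, so $\limsup_k\tilde E_k\le c-\gamma<c=\liminf_kE_k$. Theorem 1 is proved, granted Proposition 4.

## 6. Two inputs: $c>3$, and a lower bound for sums of $Z_Q$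

**Lemma 8.** $c>3$.

*Proof.* *Only the step $(3,0)$ achieves ratio $3$, and few integers consist almost entirely of such steps.* Let $\varepsilon_1=2-3\alpha>0$. The excess $t+\delta-3|t|$ is $0$ for $(3,0)$ and at least $\varepsilon_1$ for $(2,0),(2,1),(3,1),(3,2)$. Let $n\in I_k$ with $f(n)\le(3+\eta)|n|$, $0<\eta\le1$, and let $s$ be the number of steps different from $(3,0)$ in an optimal representation. By (F4),
$$3(|n|-1)+\varepsilon_1s\le f(n)\le(3+\eta)|n|,$$
so $s\le s_0:=(\eta k+3)/\varepsilon_1$, because $|n|\le k$. The number $m$ of steps satisfies $2^m\le P\le n<2^k$, so $m\le k$. As $n$ is determined by its steps and its leading digit, the number of such $n$ is at most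
$$2\sum_{m\le k}\ \sum_{s\le s_0}\binom ms4^s\le2(k+1)\,4^{s_0}\sum_{s\le s_0}\binom ks .$$
Let $\mathsf h$ be the binary entropy function. By the standard bound $\sum_{s\le\beta k}\binom ks\le2^{\mathsf h(\beta)k}$ for $0\le\beta\le\frac12$, if $\eta<\varepsilon_1/2$ this is $2^{\vartheta(\eta)k+o(k)}$ with $\vartheta(\eta)=2\eta/\varepsilon_1+\mathsf h(\eta/\varepsilon_1)\to0$ as $\eta\to0$. Fix $\eta>0$ with $\eta<\varepsilon_1/2$ and $\vartheta(\eta)<1$. Then all but $o(2^k)$ elements of $I_k$ satisfy $f(n)>(3+\eta)|n|$, so $c\ge3+\eta$. $\square$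

Now comes the only place where the definition of $c$ as a liminf of averages enters from below: infinitely often a fair share of $k$-bit integers does have cost at most $(c+\eta)|n|$, and these integers must come from somewhere.

**Lemma 9.** For all $\lambda>0$ and $L\ge1$: $\ Y:=\sum_{Q\in\mathcal P,\ L-1<|Q|<L+1}Z_Q(\lambda)\ge1.$

*Proof.* *Step 1: many $n$ are not expensive.* Let $\eta>0$. For infinitely many $k$ we have $E_k\le c+\eta/2$. For these, Markov's inequality gives
$$\Pr_{n\in I_k}\bigl(f(n)\le(c+\eta)|n|\bigr)\ge1-\frac{c+\eta/2}{c+\eta}=\frac{\eta}{2(c+\eta)}=:p_0 .$$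

*Step 2: cut an optimal representation into blocks of size about $L$.* Let $J=\lfloor((k-1)\alpha-1)/L\rfloor$, with $k$ so large that $J\ge1$. Let $n\in I_k$ be in the event above. Take an optimal representation with partial products $S_i=t_0\cdots t_{i-1}$ ($S_0=1$), the last one being $P$ from (F4). Since $|P|>|n|-1\ge(k-1)\alpha-1\ge JL$, for $0\le j\le J$ there is a first $S^{(j)}$ among the $S_i$ with $|S^{(j)}|\ge jL$. A step adds at most $1$ to $|S_i|$, so $jL\le|S^{(j)}|<jL+1$. Put $Q_j=S^{(j)}/S^{(j-1)}$ for $1\le j\le J$. Then $L-1<|Q_j|<L+1$, and $|S^{(J)}|<JL+1\le(k-1)\alpha$, so $S^{(J)}\le2^{k-1}$. The steps between $S^{(j-1)}$ and $S^{(j)}$ cost at least $H_{Q_j}(\lfloor n/S^{(j-1)}\rfloor)$. Since $|n|\le k\alpha$ and $JL\ge(k-1)\alpha-1-L$,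
$$\sum_{j\le J}X_{Q_j}(\lfloor n/S^{(j-1)}\rfloor)\le f(n)-c|S^{(J)}|\le(c+\eta)k\alpha-cJL\le D:=\eta k+c(L+2).$$

*Step 3: union bound over block sequences.* Fix a sequence $(Q_j)_{j\le J}$ in the window, with product $S\le2^{k-1}$, and put $S^{(j)}=Q_1\cdots Q_j$. The sum on the left depends only on $n\bmod S$, and for $n$ uniform in $I_k$ each class mod $S$ has probability at most $2/S$. For $n$ uniform mod $S$ the summands are independent by (F6). By the exponential Markov inequality, the probability under $n\in I_k$ that the sum is at most $D$ is at most $2\cdot3^{\lambda D}\prod_jZ_{Q_j}(\lambda)$. Summing over all sequences,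
$$p_0\le2\cdot3^{\lambda D}\,Y^J .$$

*Step 4: limits.* So $Y>0$ and $|Y|\ge\bigl(\log_3(p_0/2)-\lambda D\bigr)/J$. Let $k\to\infty$ along the subsequence. Since $D/J\to\eta L/\alpha$, we get $|Y|\ge-\lambda\eta L/\alpha$. Here $Y$ does not depend on $\eta$. Let $\eta\to0$: $|Y|\ge0$, i.e. $Y\ge1$. $\square$

The windows $(L-1,L+1)$ with $L=1,3,5,\dots$ are disjoint, and $\lfloor B/2\rfloor$ of them lie in $(0,B]$. So for $B\ge2$
$$\sum_{P\in\mathcal P,\ |P|\le B}Z_P(\lambda)\ \ge\ \lfloor B/2\rfloor\ \ge\ \frac B4\qquad(\lambda>0).\tag{4}$$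

## 7. Pigeonhole with zero, one and two planted patterns

The direct route to Proposition 4 is to combine (4) with pigeonhole. It falls short: $\{P\in\mathcal P:|P|\le B\}$ has order $B^2$ elements, because $\mathcal P$ is two-dimensional, while the guaranteed total is only of order $B$. Some $Z_P$ is at least a constant times $1/B$, and we need more than $1$.

Suppose now that Proposition 4 fails, and let $\lambda^*>0$ be the largest $\lambda$ with $Z_P(\lambda)\le1$ for all $P$. Slightly above $\lambda^*$ some $Z_P$ exceeds $1$, so Lemma 3 gives a block $M$ and a set $W$ of residues of density $1/T$ on which $X_M=-x$, with $3^x$ close to $T^{1/\lambda^*}$ on the logarithmic scale. For $\lambda$ slightly below $\lambda^*$, the product (gain $3^{\lambda x}$)$\times$(probability $1/T$) is less than $1$, but only by a small power of $T$. So planting this pattern in a random digit string is *almost free*, while there are many positions at which to plant it.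

Here is the balance. Plant $i$ patterns between $i+1$ free blocks $P_1,\dots,P_{i+1}$ with $|P_j|\le B$. By (4), the free blocks have total weight at least $(B/4)^{i+1}$. The product $Q=P_1\cdots P_{i+1}M^i$ takes only $O(B^2)$ values. With $B=\sqrt T$ and parameters chosen so that $3^{\lambda x}/T\ge B^{-1/4}$, some $Q$ receives weight of order at least
$$B^{i+1}\cdot B^{-2}\cdot B^{-i/4}:\qquad B^{-1}\ (i=0),\qquad B^{-1/4}\ (i=1),\qquad B^{1/2}\ (i=2).$$
With one pattern the guaranteed weight is still below $1$. With two patterns it is a positive power of $B$.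

One obstacle remains. This weight adds up contributions of different triples $(P_1,P_2,P_3)$ for the *same* residue $n$, whereas $Z_Q$ counts each $n$ once. If a single $n$ contains the pattern at very many positions, the sum overcounts badly. The choice $B=\sqrt T$ addresses this: there are $O(B^2)=O(T)$ positions and the pattern has probability $1/T$ at each, so the expected number of occurrences is bounded. It then has to be shown that occurrences do not clump. The difficulty is that positions $S=2^u3^v$ form a plane, and the blocks of $n$ read at two positions may overlap heavily as ranges of size. The Chinese remainder theorem separates the powers of $2$ from the powers of $3$, and a gap in one exponent alone suffices.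

## 8. Proof of Proposition 4

**Step 0: the critical exponent.** *This step sets up the contradiction.* Each $Z_P$ is convex and continuous in $\lambda$, with $Z_P(0)=1$. So $\{\lambda\ge0:Z_P(\lambda)\le1\ \text{for all }P\in\mathcal P\}$ is a closed interval containing $0$. It is bounded: $H_3(0)=3$ gives $Z_3(\lambda)\ge\frac13\,3^{\lambda(c-3)}$, and $c>3$ by Lemma 8. Write it as $[0,\lambda^*]$. We must show $\lambda^*=0$. Suppose that $\lambda^*>0$, and fix
$$0<\lambda<\lambda^*<\lambda_1\qquad\text{with}\qquad1-\lambda/\lambda_1\le\tfrac18 .$$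
The three exponents have different tasks: $\lambda_1$ provides a pattern, $\lambda^*$ provides moment bounds, and the contradiction will occur at $\lambda$.

**Step 1: an efficient pattern.** *We produce $M$, $W$, $x$, $T$ and relate their sizes.* (These are new objects; those of Section 5 play no role here.) Since $\lambda_1>\lambda^*$, there is $Q_0\in\mathcal P$ with $\zeta:=Z_{Q_0}(\lambda_1)>1$. Apply Lemma 3 with $P=Q_0$ and exponent $\lambda_1$: for large $q$ and $M=Q_0^q$ there is $x>0$ with
$$3^{\lambda_1x}\mu(X_M=-x)\ge\frac{\zeta^q-1}{5q|Q_0|+1}\ge1 .$$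
Let $W=\{0\le w<M:X_M(w)=-x\}$ and define $T$ by $\mu(X_M=-x)=\#W/M=:1/T$.

* The inequality gives $T\le3^{\lambda_1x}$.
* Since $1\ge Z_M(\lambda^*)\ge3^{\lambda^*x}/T$, also $T\ge3^{\lambda^*x}$.
* Since $\mu\le1$, $3^{\lambda_1x}\ge(\zeta^q-1)/(5q|Q_0|+1)$, so $x\ge c_2q$ for some $c_2>0$ and all large $q$.

Hence, as $q\to\infty$ with $Q_0,\lambda,\lambda_1$ fixed, $\log_3T\ge\lambda^*c_2q\to\infty$, and $|M|=q|Q_0|\le C\log T$. Put $B:=\sqrt T$. From $3^x\ge T^{1/\lambda_1}$ we get $3^{\lambda x}/T\ge T^{-(1-\lambda/\lambda_1)}\ge T^{-1/8}$, and $3^{\lambda x}\le3^{\lambda^*x}\le T$. In terms of $B$: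
$$\frac{3^{\lambda x}}T\ge B^{-1/4},\qquad3^{2\lambda x}\le T^2=B^4,\qquad|M|\le C'\log B .\tag{5}$$

**Step 2: pigeonhole on triples.** *We choose the modulus $Q$ on which the contradiction will occur.* Consider triples $(P_1,P_2,P_3)\in\mathcal P^3$ with $|P_i|\le B$, and let $Q=P_1P_2P_3M^2$. For large $q$, (5) gives $|Q|\le3B+2|M|\le4B$. The number of $S\in\mathcal P$ with $|S|\le4B$ is at most $(4B/\alpha+1)(4B+1)\le40B^2$. By (4), $\sum\prod_iZ_{P_i}(\lambda)\ge(B/4)^3=B^3/64$ over all triples. So there is a $Q$ such that, with $\mathcal T_Q$ the set of triples yielding $Q$,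
$$\sum_{\mathcal T_Q}Z_{P_1}(\lambda)Z_{P_2}(\lambda)Z_{P_3}(\lambda)\ge\frac{B^3/64}{40B^2}=\frac B{2560} .\tag{6}$$
Fix this $Q$ and let $n$ be uniform mod $Q$.

**Step 3: planting the pattern twice.** *We bound $Z_Q(\lambda)$ from below by the weights of the triples, up to the multiplicity of the pattern.* Let $\mathcal S_Q=\{S\in\mathcal P:SM\mid Q\}$; then $\#\mathcal S_Q\le40B^2$. Say that the *pattern occurs at* $S\in\mathcal S_Q$ if $\lfloor n/S\rfloor\bmod M\in W$, which depends only on $n\bmod SM$. Let $K(n)$ be the number of $S\in\mathcal S_Q$ at which it occurs.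

For a triple in $\mathcal T_Q$ put $S_1=P_1$ and $S_2=P_1MP_2$. Both are in $\mathcal S_Q$. Let
$$\theta(n)=\mathbf 1\bigl[\lfloor n/S_1\rfloor\bmod M\in W\bigr]\;\mathbf 1\bigl[\lfloor n/S_2\rfloor\bmod M\in W\bigr]\;3^{-\lambda\Sigma(n)},$$
$$\Sigma(n)=X_{P_1}(n)+X_{P_2}(\lfloor n/(S_1M)\rfloor)+X_{P_3}(\lfloor n/(S_2M)\rfloor).$$
The two indicators and the three factors of $3^{-\lambda\Sigma}$ depend on the five consecutive blocks of $n$ for $Q=P_1\cdot M\cdot P_2\cdot M\cdot P_3$, which are independent and uniform by (F6). So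
$$\mathbf E\theta=T^{-2}Z_{P_1}(\lambda)Z_{P_2}(\lambda)Z_{P_3}(\lambda).$$
If $\theta(n)\ne0$, then subadditivity (1) along this factorization gives $X_Q(n)\le\Sigma(n)-2x$, i.e. $3^{-\lambda X_Q(n)}\ge3^{2\lambda x}\theta(n)$.

A triple in $\mathcal T_Q$ is determined by $(S_1,S_2)$, because $P_1=S_1$, $P_2=S_2/(S_1M)$, $P_3=Q/(S_2M)$. If $\theta(n)\ne0$, the pattern occurs at both $S_1$ and $S_2$. So at most $K(n)^2$ triples have $\theta(n)\ne0$, and
$$K(n)^2\,3^{-\lambda X_Q(n)}\ge3^{2\lambda x}\sum_{\mathcal T_Q}\theta(n).$$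
Restricting to $K(n)\le K_0$ and taking expectations, for every $K_0\ge1$,
$$Z_Q(\lambda)\ge K_0^{-2}\,3^{2\lambda x}\Bigl(\sum_{\mathcal T_Q}\mathbf E\theta-\sum_{\mathcal T_Q}\mathbf E[\theta\,\mathbf 1_{K>K_0}]\Bigr).\tag{7}$$

**Step 4: the main term.** *This is the count of Section 7 for $i=2$.* By (5) and (6),
$$3^{2\lambda x}\sum_{\mathcal T_Q}\mathbf E\theta\ge\Bigl(\frac{3^{\lambda x}}T\Bigr)^2\frac B{2560}\ge\frac{B^{1/2}}{2560} .$$

**Step 5: the error term in terms of $\mu(K>K_0)$.** *Here we use the room between $\lambda$ and $\lambda^*$.* Let $G=3^{-\lambda^*\Sigma}$. Then $\theta\le G^{\lambda/\lambda^*}$, and by independence $\mathbf EG=\prod_iZ_{P_i}(\lambda^*)\le1$. By Hölder's inequality with exponents $\lambda^*/\lambda$ and $1/(1-\lambda/\lambda^*)$,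
$$\mathbf E[\theta\,\mathbf 1_{K>K_0}]\le(\mathbf EG)^{\lambda/\lambda^*}\mu(K>K_0)^{1-\lambda/\lambda^*}\le\mu(K>K_0)^{1-\lambda/\lambda^*}.$$
Since $\#\mathcal T_Q\le(\#\mathcal S_Q)^2\le1600B^4$ and $3^{2\lambda x}\le B^4$,
$$3^{2\lambda x}\sum_{\mathcal T_Q}\mathbf E[\theta\,\mathbf 1_{K>K_0}]\le1600\,B^8\,\mu(K>K_0)^{1-\lambda/\lambda^*}.\tag{8}$$
So it suffices that $\mu(K>K_0)$ decays faster than every power of $B$, for some $K_0$ that is polynomial in $\log B$.

**Step 6: separated sites are almost independent.** *This is the tool against clumping.* Let $h=\lceil\log_2M\rceil$, so $2^h\ge M$ and $h\ge1$. Write $M=2^s3^t$ and $Q=2^U3^V$.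

**Claim 10.** If $S_j=2^{u_j}3^{v_j}\in\mathcal S_Q$ $(1\le j\le p)$ satisfy $u_j-u_{j-1}\ge h$ for $2\le j\le p$, then the probability that the pattern occurs at all $S_j$ is at most $(2/T)^p$. The same holds if $v_j-v_{j-1}\ge h$ for $2\le j\le p$.

*Proof.* By the Chinese remainder theorem, $n$ corresponds to independent uniform $(a,b)\in\mathbb Z/2^U\times\mathbb Z/3^V$. The event at $S_i$ depends only on $n\bmod S_iM$, where $S_iM=2^{u_i+s}3^{v_i+t}$ divides $Q$. Since the $u_i$ increase, the events at $S_1,\dots,S_{j-1}$ depend only on $b$ and on $a\bmod2^{u_{j-1}+s}$, whatever the $v_i$ are.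

Condition on these two quantities, and let $i=u_j-u_{j-1}\ge h$. Then $n$ is known modulo $3^{v_j+t}$ and modulo $2^{u_{j-1}+s}$. So $n\bmod S_jM$ is uniform on an arithmetic progression of $2^i$ elements of $\mathbb Z/S_jM$ with gap $3^{v_j+t}2^{u_{j-1}+s}=S_jM/2^i$. For $w\in W$, the condition $\lfloor n/S_j\rfloor\bmod M=w$ means that the representative of $n\bmod S_jM$ in $[0,S_jM)$ lies in $[wS_j,(w+1)S_j)$. This interval of length $S_j$ contains at most $2^i/M+1$ elements of the progression. So the conditional probability is at most $1/M+2^{-i}\le2/M$. Summing over $w\in W$ gives at most $2\,\#W/M=2/T$.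

The event at $S_1$ has probability $1/T$. Multiply over $j$. For the $v_j$, exchange the roles of $2$ and $3$, using $3^h\ge M$. $\square$

**Step 7: the pattern rarely occurs often.** *We bound $\mu(K>K_0)$ by a union bound over separated sets of sites.* Let $p\ge1$ be an integer and suppose $K(n)>(ph)^2$. A site $2^u3^v$ is determined by $(u,v)$, so among the sites where the pattern occurs, $u$ or $v$ takes more than $ph$ distinct values. Take every $h$-th of these values in increasing order, and one occurring site for each. This gives $p$ occurring sites with consecutive gaps at least $h$ in that coordinate. There are at most $(40B^2)^p/p!$ sets of $p$ sites. By Claim 10 and $T=B^2$,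
$$\mu\bigl(K>(ph)^2\bigr)\le2\cdot\frac{(40B^2)^p}{p!}\Bigl(\frac2T\Bigr)^p=\frac{2\cdot80^p}{p!} .$$
Note how $B^2$ cancels against $T$.

**Step 8: the contradiction.** *We choose $p$ and insert everything into (7).* Take $p=\lceil\log_3B\rceil$ and $K_0=(ph)^2$. By (5), $h\le C\log B$, so $K_0\le C''(\log B)^4$. On the other hand $80^p/p!\le(80e/p)^p$. For $p>80e$ this is at most $B^{-(\log_3p-\log_3(80e))}$, which tends to $0$ faster than any power of $B$; so does its fixed power with exponent $1-\lambda/\lambda^*>0$. So the right side of (8) is $o(1)$ as $q\to\infty$, and (7) with Step 4 gives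
$$Z_Q(\lambda)\ge\frac{B^{1/2}/2560-o(1)}{C''^2(\log B)^8}>1$$
for $q$ large. But $\lambda<\lambda^*$ means $Z_Q(\lambda)\le1$. This contradiction shows $\lambda^*=0$, which is Proposition 4. With it, Corollary 5 holds, and the proof of Theorem 1 in Section 5 is complete. $\blacksquare$
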